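\title{A somewhere dense Ces\`aro orbit that is not dense}

\begin{abstract}
The Ces\`aro orbit of a vector $x$ under a continuous linear operator $T$ is the set $\{T^nx/n : n\ge 1\}$. We show that a Ces\`aro orbit whose closure has nonempty interior need not be dense; the counterexample is an invertible weighted shift on $\ell^2(\mathbb Z)$. The implication does hold for topologically transitive operators, and for invertible bilateral weighted shifts on $\ell^p(\mathbb Z)$, $1\le p<\infty$, or $c_0(\mathbb Z)$ it fails exactly when the shift is Ces\`aro hypercyclic but not hypercyclic. These two results hold for every positive normalizing sequence $(a_n)$ with $a_{n+1}/a_n\to1$ in place of $a_n=n$. The main tool is a construction of vectors whose set of limit points is the closure of a prescribed open invariant set.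
\end{abstract}

\section{The question and the results}

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, let $X$ be a topological vector space over $\mathbb K$, and let $T$ be a continuous linear operator on $X$. The \emph{Ces\`aro orbit} of $x\in X$ is
\[
\operatorname{Orb}_{\mathrm C}(T,x)=\Big\{\frac{T^nx}{n} : n=1,2,3,\dots\Big\}.
\]
Its terms appear when the ordinary orbit is averaged: $T-I$ maps the mean $\frac1n(x+Tx+\dots+T^{n-1}x)$ to $T^nx/n-x/n$, and $x/n\to0$. A subset of $X$ is \emph{somewhere dense} if its closure has nonempty interior. The following question is posed in \cite{cesaro}, where $X$ is infinite-dimensional.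

\medskip
\noindent\textbf{Question.} \emph{If $\operatorname{Orb}_{\mathrm C}(T,x)$ is somewhere dense, must it be dense in $X$?}
\medskip

In dimension one there is nothing to ask: for $X=\mathbb K$ and $Tx=\lambda x$ the numbers $|\lambda|^n|x|/n$ tend to $0$ or to $\infty$, so the closure of the orbit is countable. In general, three observations suggest the answer yes. First, a somewhere dense linear subspace is dense: its closure is a subspace containing a neighborhood of $0$, and every vector is a multiple of a vector in that neighborhood. Second, the factor $1/n$ varies slowly. Since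
\[
\frac{T^{n+1}x}{n+1}=\frac{n}{n+1}\,T\Big(\frac{T^nx}{n}\Big)\qquad\text{and}\qquad \frac n{n+1}\to1,
\]
the operator $T$ maps limit points of the sequence $(T^nx/n)$ to limit points, exactly as for the ordinary orbit $(T^nx)$. Third, for ordinary orbits of invertible bilateral weighted shifts the answer is yes; this is the case $a_n\equiv1$ of Theorem~\ref{thm:shifts}(iii) below. Nevertheless the answer to the Question is no.

Throughout, $(e_i)_{i\in\mathbb Z}$ is the canonical basis of a sequence space over $\mathbb Z$, $z(i)$ is the $i$-th coordinate of $z$, and $B(z,r)$ is the open ball with center $z$ and radius $r$.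

\begin{theorem}\label{thm:counter}
Let $X=\ell^2(\mathbb Z,\mathbb K)$ and let $T$ be the invertible operator given by $Te_i=2e_{i+1}$ for $i<0$ and $Te_i=e_{i+1}$ for $i\ge0$. There is $x\in X$ such that $\operatorname{Orb}_{\mathrm C}(T,x)$ is somewhere dense but not dense.
\end{theorem}

To see where ordinary and Ces\`aro orbits part, let $A$ and $B$ be open sets, each visited infinitely often. For the ordinary orbit there are $m\le n$ with $T^mx\in A$ and $T^nx\in B$, so $T^{n-m}A\cap B\ne\emptyset$: the operator itself connects $A$ to $B$. For the Ces\`aro orbit the same argument gives only $\frac mn T^{n-m}A\cap B\neq\emptyset$, and $m/n$ may be very small. The normalization is negligible over a bounded number of steps, and this makes the set of limit points invariant. It is not negligible over long stretches of time, and this lets a Ces\`aro orbit travel between sets that $T$ does not connect. Such an orbit can therefore fill up an open invariant set of an operator that has other, disjoint, open sets which it never reaches.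

This suggests that transitivity decides the question. Recall that $T$ is \emph{topologically transitive} if for all nonempty open sets $A,B\subset X$ there is $n\ge0$ with $T^nA\cap B\ne\emptyset$. Only the slow variation of $1/n$ matters, so we work with a general normalization. Call a sequence $a=(a_n)_{n\ge1}$ of positive numbers \emph{admissible} if $a_{n+1}/a_n\to1$, and put
\[
\operatorname{Orb}_a(T,x)=\Big\{\frac{T^nx}{a_n}:n\ge1\Big\},\qquad
L_a(x)=\bigcap_{N\ge1}\overline{\Big\{\frac{T^nx}{a_n}:n\ge N\Big\}} .
\]
We call $L_a(x)$ the \emph{limit set}: $y\in L_a(x)$ if and only if every neighborhood of $y$ contains $T^nx/a_n$ for infinitely many $n$. The choice $a_n=n$ gives Ces\`aro orbits and $a_n\equiv1$ gives ordinary orbits. The operator $T$ is \emph{hypercyclic} if some ordinary orbit is dense and \emph{Ces\`aro hypercyclic} if some Ces\`aro orbit is dense.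

\begin{theorem}\label{thm:transitive}
Let $X\ne\{0\}$ be a Hausdorff topological vector space, let $T$ be a topologically transitive continuous linear operator on $X$, and let $a$ be admissible. Then every somewhere dense $\operatorname{Orb}_a(T,x)$ is dense. In particular this holds for Ces\`aro orbits, and it holds for every hypercyclic $T$, since hypercyclic operators on such a space are topologically transitive.
\end{theorem}

For weighted shifts the picture is complete. Let $X=\ell^p(\mathbb Z)$ with $1\le p<\infty$, or $X=c_0(\mathbb Z)$, and let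
\begin{equation}\label{eq:shift}
Te_i=\omega_ie_{i+1}\quad(i\in\mathbb Z),\qquad 0<\inf_i|\omega_i|\le\sup_i|\omega_i|<\infty .
\end{equation}
Then $T$ is bounded, and it is invertible with bounded inverse $T^{-1}e_{i+1}=\omega_i^{-1}e_i$. For $n\ge1$,
\[
\|T^ne_0\|=|\omega_0\omega_1\cdots\omega_{n-1}|,\qquad \|T^{-n}e_0\|=|\omega_{-1}\omega_{-2}\cdots\omega_{-n}|^{-1}.
\]
Consider the conditions
\begin{gather*}
\liminf_{n\to\infty}\ \max\Big(\frac{\|T^ne_0\|}{a_n},\ a_n\|T^{-n}e_0\|\Big)=0, \tag{$C_a$}\\
\liminf_{n\to\infty}\ \max\big(\|T^ne_0\|,\ \|T^{-n}e_0\|\big)=0. \tag{$H$}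
\end{gather*}
Condition $(C_a)$ says that along some sequence of times both $T^n/a_n$ and its inverse $a_nT^{-n}$ send $e_0$ to $0$; condition $(H)$ is $(C_a)$ for $a_n\equiv1$.

\begin{theorem}\label{thm:shifts}
Let $X=\ell^p(\mathbb Z)$ with $1\le p<\infty$, or $X=c_0(\mathbb Z)$, let $T$ be as in \eqref{eq:shift}, and let $a$ be admissible.
\begin{enumerate}
\item[(i)] The following are equivalent: $(C_a)$ holds; some $\operatorname{Orb}_a(T,x)$ is dense; some $\operatorname{Orb}_a(T,x)$ is somewhere dense; some $L_a(x)$ contains a nonzero vector. In particular, $(H)$ is equivalent to the hypercyclicity of $T$.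
\item[(ii)] If $(C_a)$ holds and $F\ne\emptyset$ satisfies $F=\overline{\operatorname{int}F}$ and $TF=F$, then $F=L_a(x)$ for some $x\in X$. Conversely, whenever $\operatorname{Orb}_a(T,x)$ is somewhere dense, $F=\overline{\operatorname{int}L_a(x)}$ is nonempty and satisfies $F=\overline{\operatorname{int}F}$ and $TF=F$.
\item[(iii)] There is $x\in X$ with $\operatorname{Orb}_a(T,x)$ somewhere dense but not dense if and only if $(C_a)$ holds and $(H)$ fails. In particular, every somewhere dense Ces\`aro orbit of $T$ is dense, except exactly when $T$ is Ces\`aro hypercyclic and not hypercyclic.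
\end{enumerate}
\end{theorem}

Section~\ref{sec:limit} reduces the question to limit sets and proves Theorem~\ref{thm:transitive}. Section~\ref{sec:model} studies the operator of Theorem~\ref{thm:counter} and computes one limit set by hand. Section~\ref{sec:realize} generalizes that computation and proves Theorem~\ref{thm:counter}, and Section~\ref{sec:shifts} proves Theorem~\ref{thm:shifts}.

\section{Limit sets and transitive operators}\label{sec:limit}

The set $\operatorname{Orb}_a(T,x)$ is in general not mapped into itself by $T$, because of the factors $a_n/a_{n+1}$. The limit set is, and it carries all the information about density. We use two properties of a Hausdorff topological vector space $X\ne\{0\}$. Finite sets are closed. Every nonempty open set is uncountable: if it contains $z$ and $v\ne0$, it contains the distinct points $z+tv$ for all small real $t$.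

\begin{lemma}\label{lem:limit}
Let $X\neq\{0\}$ be a Hausdorff topological vector space, $T$ a continuous linear operator on $X$, $a$ an admissible sequence, $x\in X$ and $L=L_a(x)$.
\begin{enumerate}
\item[(i)] $L$ is closed and $\overline{\operatorname{Orb}_a(T,x)}=\operatorname{Orb}_a(T,x)\cup L$.
\item[(ii)] $\operatorname{int}\overline{\operatorname{Orb}_a(T,x)}\subset L$. Hence $\operatorname{Orb}_a(T,x)$ is somewhere dense if and only if $\operatorname{int}L\neq\emptyset$, and dense if and only if $L=X$.
\item[(iii)] $TL\subset L$, and $TL=L$ if $T$ is a homeomorphism.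
\end{enumerate}
\end{lemma}

\begin{proof}
Write $z_n=T^nx/a_n$ and $O=\operatorname{Orb}_a(T,x)$.

(i) $L$ is an intersection of closed sets, and $O\cup L\subset\overline O$. Since finite sets are closed, $\overline O=\{z_n:n<N\}\cup\overline{\{z_n:n\ge N\}}$ for every $N$. A point of $\overline O\setminus O$ therefore lies in $\overline{\{z_n:n\ge N\}}$ for every $N$, that is, in $L$.

(ii) By (i), the set $(\operatorname{int}\overline O)\setminus L$ is open and contained in the countable set $O$, so it is empty. The two equivalences follow from $\operatorname{int}\overline O\subset L\subset\overline O$.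

(iii) Let $y\in L$ and let $W$ be a neighborhood of $Ty$. The map $(\lambda,z)\mapsto\lambda Tz$ is continuous at $(1,y)$, so there are $\varepsilon>0$ and a neighborhood $W'$ of $y$ with $\lambda Tz\in W$ whenever $|\lambda-1|<\varepsilon$ and $z\in W'$. There are infinitely many $n$ with $z_n\in W'$, and all but finitely many of them satisfy $|a_n/a_{n+1}-1|<\varepsilon$. For these $n$ we have $z_{n+1}=(a_n/a_{n+1})Tz_n\in W$. So $Ty\in L$. If $T$ is a homeomorphism, the same argument applied to $z_{n-1}=(a_n/a_{n-1})T^{-1}z_n$ gives $T^{-1}L\subset L$, hence $L\subset TL$.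
\end{proof}

Admissibility enters only in (iii), and (iii) fails without it: for $X=\mathbb K$, $Tz=2z$, $a_n=2^n$ and $x=1$ we get $L=\{1\}$ and $TL=\{2\}$. In a metric space, $y\in L_a(x)$ if and only if $y=\lim_k T^{m_k}x/a_{m_k}$ for some $m_k\to\infty$: given $y\in L_a(x)$, choose $m_k\ge k$ with $T^{m_k}x/a_{m_k}$ at distance less than $1/k$ from $y$. Finally, it makes no difference whether $x$ itself is counted in the ordinary orbit: if $\{T^nx:n\ge0\}$ is dense, the open set $X\setminus\overline{\{T^nx:n\ge1\}}$ is contained in $\{x\}$ and hence is empty.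

\begin{proof}[Proof of Theorem~\ref{thm:transitive}]
Let $\operatorname{Orb}_a(T,x)$ be somewhere dense and $L=L_a(x)$. By Lemma~\ref{lem:limit}, $U=\operatorname{int}L$ is nonempty, $X\setminus L$ is open, and $T^nU\subset L$ for all $n\ge0$. If $X\setminus L$ were nonempty, transitivity would give $n\ge0$ with $T^nU\cap(X\setminus L)\neq\emptyset$, which is impossible. So $L=X$ and the orbit is dense.

Now let $T$ be hypercyclic, with $\{T^nx:n\ge1\}$ dense. Lemma~\ref{lem:limit}(ii) with $a_n\equiv1$ shows that the limit set is $X$, so the orbit visits every nonempty open set infinitely often. Given nonempty open $A$ and $B$, choose $m$ with $T^mx\in A$ and then $n\ge m$ with $T^nx\in B$; then $T^{n-m}A\cap B\ne\emptyset$.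
\end{proof}

\section{The model shift}\label{sec:model}

By Lemma~\ref{lem:limit}, a counterexample with $T$ invertible is a vector $x$ whose limit set $L$ contains a ball $A$ and is not all of $X$. Since $L$ is closed and $TL=L$, it must then contain the closure of $V=\bigcup_{n\in\mathbb Z}T^nA$. Two things are needed: a ball $A$ for which $V$ is not dense, and a vector whose limit set contains $V$ and is not much larger. In this section $T$ is the operator of Theorem~\ref{thm:counter} and $a_n=n$.

From $\|Tz\|^2=4\sum_{i<0}|z(i)|^2+\sum_{i\ge0}|z(i)|^2$ we get $\|z\|\le\|Tz\|\le2\|z\|$, and therefore $\|T^{-1}\|\le1$. Moreover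
\begin{equation}\label{eq:model}
T^ne_0=e_n,\qquad T^{-n}e_0=2^{-n}e_{-n}\qquad(n\ge0).
\end{equation}
The norms along the two-sided orbit of $e_0$ take the values $1,\frac12,\frac14,\dots$, with a gap between $\frac12$ and $1$. The gap survives when $e_0$ is replaced by a small ball.

\begin{lemma}\label{lem:gap}
Let $A=B(e_0,\frac18)$, $V=\bigcup_{n\in\mathbb Z}T^nA$ and $G=\{z:\frac58<\|z\|<\frac78\}$. Then $V$ is open and nonempty, $TV=V$, and $\overline V\cap G=\emptyset$.
\end{lemma}

\begin{proof}
Each $T^nA$ is open because $T$ is a homeomorphism, and $T$ permutes these sets. Let $u\in A$. For $n\ge0$ we have $\|T^nu\|\ge\|u\|>\frac78$. For $n\ge1$ we have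
\[
\|T^{-n}u\|\le\|T^{-n}e_0\|+\|T^{-n}(u-e_0)\|\le 2^{-n}+\tfrac18\le\tfrac58 .
\]
So $V\cap G=\emptyset$, and $\overline V\cap G=\emptyset$ because $G$ is open.
\end{proof}

For the second requirement, consider first the smallest version of the problem, in which the ball shrinks to its center: find $x$ whose limit set contains $e_0$ and is as small as invariance allows. To have $T^nx/n$ close to $e_0$ at a time $n$, the vector $x$ should contain the summand $nT^{-n}e_0=n2^{-n}e_{-n}$, which is small. We place such a summand at infinitely many, widely separated times.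

\begin{example}\label{ex:bumps}
Let $n_j=j!$ and $x=\sum_{j\ge1}n_jT^{-n_j}e_0$; the series converges absolutely because $\sum_n n2^{-n}<\infty$. We claim that
\[
L_a(x)=\{0\}\cup\{T^se_0:s\in\mathbb Z\}.
\]
At time $m$,
\[
\frac{T^mx}{m}=\sum_{l\ge1}\frac{n_l}{m}\,T^{m-n_l}e_0 ,
\]
a sum of bumps, the $l$-th one at coordinate $m-n_l$. By \eqref{eq:model} its height is $n_l/m$ if $n_l\le m$ and $(n_l/m)2^{-(n_l-m)}$ if $n_l>m$. Let $j\ge2$ and $n_{j-1}\le m\le n_{j+1}/2$. The bumps with $l<j$ have total height at most $2(j-1)!/m$, because $\sum_{l<j}l!\le(j-2)(j-2)!+(j-1)!\le 2(j-1)!$. The bumps with $l>j$ have $n_l-m\ge n_l/2$ and height at most $n_l2^{-n_l/2}$. Hence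
\begin{equation}\label{eq:bump}
\Big\|\frac{T^mx}{m}-\frac{n_j}{m}T^{m-n_j}e_0\Big\|\le\frac{2(j-1)!}{m}+\sum_{l>j}n_l2^{-n_l/2},
\end{equation}
and the last sum tends to $0$ as $j\to\infty$, being bounded by a tail of the series $\sum_n n2^{-n/2}$.

Fix $s\in\mathbb Z$ and take $m=n_j+s$, which lies in the required range for large $j$. Then $n_j/m\to1$ and $(j-1)!/m\to0$, so $T^{n_j+s}x/(n_j+s)\to T^se_0$. Thus $T^se_0\in L_a(x)$, and $0=\lim_{s\to\infty} T^{-s}e_0\in L_a(x)$ since the limit set is closed. Conversely, let $T^{m_k}x/m_k\to y\ne0$ with $m_k\to\infty$, and let $y(s)\ne0$. For large $k$ the coordinate $s$ of $T^{m_k}x$ is nonzero, so a bump sits there: $m_k=n_{j(k)}+s$, and $j(k)\to\infty$. Then $(T^{m_k}x/m_k)$ has the limit just computed, and $y=T^se_0$.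
\end{example}

Three features of the example guide the general construction.

\emph{Old bumps are removed by the normalization.} After the $l$-th bump has crossed the origin, $T$ moves it without shrinking it; only the factor $n_l/m$ makes it small. This requires fast growth of $(n_j)$. With $n_j=2^j$, the vector $T^{n_j}x/n_j$ has coordinate $\frac12$ at the position $2^{j-1}$ and does not converge to $e_0$.

\emph{The orbit leaves the neighborhood of the limit set.} For $j\ge3$ and $m=4n_j/3$, estimate \eqref{eq:bump} gives $\|T^mx/m-\frac34e_{n_j/3}\|\to0$. So the orbit enters the shell $G$ infinitely often, and norm estimates alone cannot keep limit points out of $G$. These visits produce no limit point because the mass escapes to infinity along the coordinates.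

\emph{A nonzero coordinate of the limit determines the time.} A nonzero limit forces a bump to be near the origin, so $m$ is close to some $n_j$, so $n_j/m$ is close to $1$. The scalar that could move the limit out of the invariant set disappears.

\section{Prescribing the limit set}\label{sec:realize}

From now on $X$, $T$ and $a$ are as in Theorem~\ref{thm:shifts}. We collect the facts about the space and the shift that will be used.

\begin{enumerate}
\item[(S1)] For $z\in X$ we have $|z(i)|\le\|z\|$, and $z(i)\to0$ as $|i|\to\infty$. The projection $P_R$, which keeps the coordinates with $|i|\le R$ and replaces the others by $0$, has norm at most $1$, and $P_Rz\to z$ as $R\to\infty$. Consequently the finitely supported vectors with coordinates in $\mathbb Q$ (or $\mathbb Q+\mathrm i\mathbb Q$) form a countable dense set.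
\item[(S2)] For $n,i\in\mathbb Z$ we have $T^ne_i=ce_{i+n}$ with $c\neq0$, so $T^{-n}e_{i+n}=c^{-1}e_i$. Applying $T^n$ to $z=\lim_R P_Rz$ shows $(T^nz)(i+n)=cz(i)$. Hence
\[
|(T^nz)(i+n)|=|z(i)|\,\|T^ne_i\|=\frac{|z(i)|}{\|T^{-n}e_{i+n}\|}\qquad(z\in X;\ n,i\in\mathbb Z),
\]
and $T^n$ translates supports by $n$.
\item[(S3)] For each $i$ there is $c_i\ge1$ with $c_i^{-1}\|T^ne_0\|\le\|T^ne_i\|\le c_i\|T^ne_0\|$ for all $n\in\mathbb Z$. Indeed $e_i=\lambda T^ie_0$ with $\lambda\ne0$, so $T^ne_i=\lambda T^i(T^ne_0)$ and $T^ne_0=\lambda^{-1}T^{-i}(T^ne_i)$, and $T^{i}$, $T^{-i}$ are bounded.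
\end{enumerate}
If $(C_a)$ holds, there is an infinite set $\Lambda\subset\mathbb N$ along which the maximum in $(C_a)$ tends to $0$. By (S3) and the triangle inequality, every finitely supported $w$ satisfies
\begin{equation}\label{eq:decay}
\frac{\|T^nw\|}{a_n}\to0\quad\text{and}\quad a_n\|T^{-n}w\|\to0\qquad(n\to\infty,\ n\in\Lambda).
\end{equation}

\begin{proposition}\label{prop:realize}
Assume $(C_a)$, and let $V\subset X$ be open and nonempty with $TV=V$. Then there is $x\in X$ with $L_a(x)=\overline V$.
\end{proposition}

The vector is built as in Example~\ref{ex:bumps}, with the single target $e_0$ replaced by a sequence of finitely supported targets $w_j$ dense in $V$. The bumps become blocks whose widths are unbounded. A nonzero coordinate of a limit point then locates the time $m$ only up to an error of the size of the width, so the times $n_j$ must be separated on that scale, and $a_m$ must be nearly constant on that scale.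

\begin{proof}
\emph{The targets.} Let $D$ be the set of vectors of $V$ that belong to the countable dense set in (S1). Since $V$ is open, $D$ is nonempty and dense in $V$; this is the only use of openness. Let $(w_j)_{j\ge1}$ be a sequence in $D$ in which every element of $D$ occurs infinitely often, and choose nondecreasing integers $N_j\ge j$ with $\operatorname{supp}w_j\subset[-N_j,N_j]$.

\emph{The origin lies in $\overline V$.} The construction has no control over the limit point $0$, so we check first that it is harmless. For $v\in D$, the product of the two quantities in \eqref{eq:decay} is $\|T^nv\|\,\|T^{-n}v\|$. It tends to $0$ along $\Lambda$, hence so does $\min(\|T^nv\|,\|T^{-n}v\|)$. Since $T^{\pm n}v\in V$, we get $0\in\overline V$.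

\emph{The times.} Put $n_0=0$ and choose inductively $n_j\in\Lambda$ such that
\begin{enumerate}
\item[(a)] $a_{n_j}\|T^{-n_j}w_j\|\le2^{-j}$, and $a_{n_j}\|T^{n_l-n_j}w_j\|\le2^{-j}a_{n_l}$ for $1\le l<j$;
\item[(b)] $a_{n_l}\|T^{n_j-n_l}w_l\|\le2^{-j}a_{n_j}$ for $1\le l<j$;
\item[(c)] $n_j-n_{j-1}\ge7N_j$;
\item[(d)] $|a_m/a_{n_j}-1|\le1/j$ whenever $|m-n_j|\le2N_j$.
\end{enumerate}
Condition (a) says that the $j$-th block is small at time $0$ and at the earlier times $n_l$; (b) says that the earlier blocks are small at time $n_j$; (c) separates the blocks; (d) keeps the normalization nearly constant while the $j$-th block passes the origin. By (c), the indices $m$ in (d) are at least $5N_j\ge1$. When $n_1,\dots,n_{j-1}$ are fixed, these are finitely many conditions on $n=n_j$, and each holds for all large $n\in\Lambda$. For (a) and (b) this follows from \eqref{eq:decay} and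
\[
a_n\|T^{n_l-n}w_j\|\le\|T^{n_l}\|\;a_n\|T^{-n}w_j\|,\qquad
\frac{\|T^{n-n_l}w_l\|}{a_n}\le\|T^{-n_l}\|\,\frac{\|T^nw_l\|}{a_n}.
\]
For (d), each of the finitely many ratios $a_{n+s}/a_n$ with $|s|\le 2N_j$ is a product of $|s|$ consecutive ratios $a_{r+1}/a_r$ or their reciprocals, so it tends to $1$ as $n\to\infty$.

By (a) the series $x=\sum_{l\ge1}a_{n_l}T^{-n_l}w_l$ converges absolutely, and for $m\ge1$
\begin{equation}\label{eq:blocks}
\frac{T^mx}{a_m}=\sum_{l\ge1}\frac{a_{n_l}}{a_m}\,T^{m-n_l}w_l ,
\end{equation}
where the $l$-th term is supported in $I_l(m)=[m-n_l-N_l,\ m-n_l+N_l]$.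

\emph{The inclusion $\overline V\subset L_a(x)$.} At $m=n_j$ the $j$-th term of \eqref{eq:blocks} is $w_j$. A term with $l<j$ has norm at most $2^{-j}$ by (b), and a term with $l>j$ has norm at most $2^{-l}$ by (a) for the index $l$. Thus
\[
\Big\|\frac{T^{n_j}x}{a_{n_j}}-w_j\Big\|\le(j-1)2^{-j}+\sum_{l>j}2^{-l}=j2^{-j}\to0 .
\]
Each $w\in D$ equals $w_j$ for infinitely many $j$, so $D\subset L_a(x)$. Since $L_a(x)$ is closed, $\overline V=\overline D\subset L_a(x)$.

\emph{The inclusion $L_a(x)\subset\overline V$.} Conditions (a) and (b) control the orbit only at the times $n_j$, and Example~\ref{ex:bumps} shows that at other times it may be far from $V$. We use supports instead of norms. Let $z_k=T^{m_k}x/a_{m_k}\to y$ with $m_k\to\infty$. As $0\in\overline V$, we may assume $y\ne0$; fix $i_0$ with $y(i_0)\ne0$.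

For large $k$ we have $z_k(i_0)\ne0$, so by \eqref{eq:blocks} there is $j=j(k)$ with $i_0\in I_j(m_k)$, that is, $|m_k-n_j-i_0|\le N_j$. Then $m_k\le n_j+N_j+|i_0|$, and $m_k\to\infty$ forces $j(k)\to\infty$. For large $k$ we therefore have $N_j\ge j\ge|i_0|$, so
\begin{equation}\label{eq:close}
|m_k-n_j|\le2N_j\qquad\text{and}\qquad I_j(m_k)\subset[-3N_j,3N_j].
\end{equation}
No other block meets this window. Let $l\ne j$ and $M=\max(N_l,N_j)=N_{\max(l,j)}$. By (c) for the index $\max(l,j)$ we have $|n_l-n_j|\ge7M$, so every $i\in I_l(m_k)$ satisfies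
\[
|i|\ge|n_l-n_j|-|m_k-n_j|-N_l\ge7M-2M-M=4M>3N_j .
\]
Applying the bounded operator $P_{3N_j}$ to \eqref{eq:blocks} term by term gives
\[
P_{3N_j}z_k=\frac{a_{n_j}}{a_{m_k}}\,T^{m_k-n_j}w_j,\qquad j=j(k).
\]
Since $N_{j(k)}\to\infty$, (S1) yields $\|P_{3N_j}z_k-y\|\le\|z_k-y\|+\|P_{3N_j}y-y\|\to0$. By \eqref{eq:close} and (d), $a_{m_k}/a_{n_{j(k)}}\to1$. Hence $T^{m_k-n_{j(k)}}w_{j(k)}\to y$. These vectors lie in $V$ because $TV=V$; both signs of the exponent can occur, so invariance under $T^{-1}$ is needed as well. Thus $y\in\overline V$.
\end{proof}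

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The operator has the form \eqref{eq:shift} with weights $1$ and $2$. Let $a_n=n$. By \eqref{eq:model}, $\|T^ne_0\|/n=1/n$ and $n\|T^{-n}e_0\|=n2^{-n}$, so $(C_a)$ holds. Let $V$ and $G$ be as in Lemma~\ref{lem:gap}. Proposition~\ref{prop:realize} gives $x$ with $L_a(x)=\overline V$. This set contains the nonempty open set $V$ and misses the nonempty set $G$. By Lemma~\ref{lem:limit}(ii), $\operatorname{Orb}_{\mathrm C}(T,x)$ is somewhere dense and not dense.
\end{proof}

\section{Which shifts admit a counterexample}\label{sec:shifts}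

The proof of Theorem~\ref{thm:counter} used two properties of the model shift: condition $(C_a)$, and the existence of a nonempty open invariant set that is not dense. We show that the first is necessary for any nonzero limit point to exist, and that the second is available whenever $(H)$ fails.

\begin{lemma}\label{lem:necessary}
If $L_a(x)$ contains a nonzero vector for some $x\in X$, then $(C_a)$ holds.
\end{lemma}

\begin{proof}
Let $z_k=T^{m_k}x/a_{m_k}\to y\ne0$ with $m_k\to\infty$. We follow two coordinates: a fixed one where $y$ does not vanish, and a moving one that carries a nonzero coordinate of $x$.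

Fix $i$ with $y(i)\ne0$. By (S2),
\[
|z_k(i)|=\frac{|x(i-m_k)|}{a_{m_k}\|T^{-m_k}e_i\|}\to|y(i)|>0 .
\]
The numerator tends to $0$ by (S1), so $a_{m_k}\|T^{-m_k}e_i\|\to0$. Next, $x\ne0$ because $y\neq0$; fix $l$ with $x(l)\ne0$. By (S2) and (S1),
\[
\frac{|x(l)|\,\|T^{m_k}e_l\|}{a_{m_k}}=|z_k(l+m_k)|\le\|z_k-y\|+|y(l+m_k)|\to0 .
\]
By (S3), both $a_{m_k}\|T^{-m_k}e_0\|$ and $\|T^{m_k}e_0\|/a_{m_k}$ tend to $0$, which is $(C_a)$.
\end{proof}

Both halves of the proof use that coordinates tend to $0$. On $\ell^\infty(\mathbb Z)$ the lemma fails: the unweighted shift fixes the constant vector $x=(1)_{i\in\mathbb Z}$, so for $a_n\equiv1$ the limit set is $\{x\}$, while $\|T^{\pm n}e_0\|=1$.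

For a general shift there is no monotonicity of norms as in Lemma~\ref{lem:gap}, so a shell cannot serve as the omitted set. We use a ball around $2e_0$ instead. To carry a vector near $e_0$ to a vector near $2e_0$ in $n\neq0$ steps, $T^n$ must make the large coordinate at $0$ small, and it must make a small coordinate at $-n$ large. These two requirements are the two halves of $(H)$.

\begin{lemma}\label{lem:dichotomy}
\begin{enumerate}
\item[(i)] If $(H)$ holds, then $T$ is topologically transitive.
\item[(ii)] If $(H)$ fails, there is $\delta\in(0,\frac12)$ such that $V=\bigcup_{n\in\mathbb Z}T^nB(e_0,\delta)$ is disjoint from $B(2e_0,\delta)$.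
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:decay} with $a_n\equiv1$, there is an infinite set $\Lambda\subset\mathbb N$ along which $T^{n}w\to0$ and $T^{-n}w\to0$ for every finitely supported $w$. Given nonempty open sets $A$ and $B$, choose finitely supported $u\in A$ and $v\in B$. Along $\Lambda$ we have $u+T^{-n}v\to u$ and $T^n(u+T^{-n}v)=T^nu+v\to v$. So $u+T^{-n}v\in A$ and $T^n(u+T^{-n}v)\in B$ for large $n\in\Lambda$.

(ii) The numbers $\mu_n=\max(\|T^ne_0\|,\|T^{-n}e_0\|)$, $n\ge1$, are positive and have positive lower limit, so $\eta=\inf_{n\ge1}\mu_n>0$. Choose $\delta\in(0,\frac12)$ with $\delta/(1-\delta)<\eta$. Suppose that $u=e_0+f$ and $T^nu=2e_0+g$ with $n\in\mathbb Z$, $\|f\|<\delta$ and $\|g\|<\delta$. If $n=0$, then $e_0=f-g$ has norm less than $2\delta<1$, which is false; so $n\ne0$. We apply (S2), which holds for both signs of $n$. At the coordinate $n$,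
\[
(1-\delta)\|T^ne_0\|\le|u(0)|\,\|T^ne_0\|=|(T^nu)(n)|=|g(n)|\le\delta .
\]
At the coordinate $0$,
\[
2-\delta\le|(T^nu)(0)|=\frac{|u(-n)|}{\|T^{-n}e_0\|}=\frac{|f(-n)|}{\|T^{-n}e_0\|}\le\frac{\delta}{\|T^{-n}e_0\|}.
\]
Thus $\|T^ne_0\|\le\delta/(1-\delta)$ and $\|T^{-n}e_0\|\le\delta/(2-\delta)$, so $\mu_{|n|}\le\delta/(1-\delta)<\eta$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shifts}]
(i) If $(C_a)$ holds, Proposition~\ref{prop:realize} with $V=X$ gives $x$ with $L_a(x)=X$, so $\operatorname{Orb}_a(T,x)$ is dense. A dense set is somewhere dense. If $\operatorname{Orb}_a(T,x)$ is somewhere dense, then $L_a(x)$ contains a nonempty open set by Lemma~\ref{lem:limit}(ii), hence a nonzero vector. If some $L_a(x)$ contains a nonzero vector, $(C_a)$ holds by Lemma~\ref{lem:necessary}. For $a_n\equiv1$ the first two conditions are $(H)$ and hypercyclicity.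

(ii) Let $(C_a)$ hold and let $F\ne\emptyset$ satisfy $F=\overline{\operatorname{int}F}$ and $TF=F$. Then $V=\operatorname{int}F$ is nonempty, and $TV=\operatorname{int}TF=V$ because $T$ is a homeomorphism. Proposition~\ref{prop:realize} gives $x$ with $L_a(x)=\overline V=F$. Conversely, let $\operatorname{Orb}_a(T,x)$ be somewhere dense and $U=\operatorname{int}L_a(x)$. By Lemma~\ref{lem:limit}, $U\ne\emptyset$ and $TL_a(x)=L_a(x)$, so $TU=U$. Hence $F=\overline U$ is nonempty and $TF=\overline{TU}=F$. From $U\subset\operatorname{int}F\subset F$ we get, by taking closures, $F=\overline{\operatorname{int}F}$.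

(iii) Suppose that $(C_a)$ holds and $(H)$ fails, and take $\delta$ and $V$ from Lemma~\ref{lem:dichotomy}(ii). The set $V$ is open and nonempty, $TV=V$, and $\overline V$ is disjoint from the open ball $B(2e_0,\delta)$. Proposition~\ref{prop:realize} gives $x$ with $L_a(x)=\overline V$. This set has nonempty interior and differs from $X$, so by Lemma~\ref{lem:limit}(ii) the orbit is somewhere dense and not dense. Conversely, suppose that some $\operatorname{Orb}_a(T,x)$ is somewhere dense and not dense. Then $(C_a)$ holds by (i). If $(H)$ held, $T$ would be transitive by Lemma~\ref{lem:dichotomy}(i), and the orbit would be dense by Theorem~\ref{thm:transitive}. So $(H)$ fails. For $a_n=n$, part (i) identifies $(C_a)$ with Ces\`aro hypercyclicity and $(H)$ with hypercyclicity, which gives the last assertion.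
\end{proof}

\begin{example}
Let $a_n=n$. All four combinations of $(C_a)$ and $(H)$ occur.
\begin{enumerate}
\item[(1)] For $\omega_i\equiv1$ we have $\|T^{\pm n}e_0\|=1$ and $n\|T^{-n}e_0\|=n$. Both conditions fail, and no Ces\`aro orbit is somewhere dense.
\item[(2)] For $\omega_i=2$ $(i<0)$ and $\omega_i=\frac12$ $(i\ge0)$ we have $\|T^{\pm n}e_0\|=2^{-n}$. Both conditions hold; dense Ces\`aro orbits exist, and every somewhere dense Ces\`aro orbit is dense.
\item[(3)] For $\omega_{-i}=\frac{i+1}{i}$ $(i\ge1)$ and $\omega_i=\frac{i+1}{i+2}$ $(i\ge0)$ the products telescope to $\|T^{\pm n}e_0\|=\frac1{n+1}$. So $(H)$ holds, while $n\|T^{-n}e_0\|\to1$ and $(C_a)$ fails: $T$ is hypercyclic and has no somewhere dense Ces\`aro orbit.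
\item[(4)] For the operator of Theorem~\ref{thm:counter}, $(C_a)$ holds and $(H)$ fails because $\|T^ne_0\|=1$. This operator is Ces\`aro hypercyclic, so it has both dense Ces\`aro orbits and Ces\`aro orbits that are somewhere dense but not dense.
\end{enumerate}
\end{example}

\begin{thebibliography}{9}

\bibitem{cesaro}
\emph{Somewhere dense Ces\`aro orbits and rotations of Ces\`aro hypercyclic operators},
\texttt{https://www.impan.pl/download/pdf/sm175-3-4}.

\end{thebibliography}
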